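# Lattice identities in the lattice of $\lambda$-theories

## A law one would expect, tested on theories with one or two equations

Let $\Lambda$ be the set of untyped $\lambda$-terms modulo $\alpha$-conversion, $\to$ one-step $\beta$-reduction, $\twoheadrightarrow$ its reflexive-transitive closure, and $=_\beta$ the generated conversion. A *$\lambda$-theory* is a congruence on $\Lambda$ (an equivalence relation compatible with application and abstraction) that contains $=_\beta$. Ordered by inclusion, the $\lambda$-theories form a complete lattice $\lambda T$. The bottom is $\lambda\beta$, that is, $=_\beta$ itself; the top is the inconsistent theory $\nabla=\Lambda^2$. Meet is intersection, and the join is the theory generated by the union. For a nonempty family the join has a concrete form, which we use all the time: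

$$\bigvee_\alpha\theta_\alpha=\text{ the transitive closure of }\bigcup_\alpha\theta_\alpha. \tag{1}$$

Indeed this transitive closure is an equivalence relation containing $=_\beta$. If $M_0,\dots,M_k$ is a chain with each consecutive pair in some $\theta_\alpha$, then so are the chains $M_0P,\dots,M_kP$, and $PM_0,\dots,PM_k$, and $\lambda x.M_0,\dots,\lambda x.M_k$. So the closure is a congruence.

A lattice identity $p=q$ is *nontrivial* if it does not hold in every lattice. Two examples are the distributive law $x\wedge(y\vee z)=(x\wedge y)\vee(x\wedge z)$ and the modular law, written as the identity $x\vee(z\wedge(x\vee y))=(x\vee z)\wedge(x\vee y)$. The question is whether $\lambda T$ satisfies any nontrivial lattice identity. In "Boolean Algebras and Lambda Calculus" it is conjectured that it satisfies none.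

The first guess might well be the opposite: some identity survives. It is known that $\lambda T$ is not an arbitrary lattice. It satisfies the Zipper condition
$$\bigvee\{b: a\wedge b=c\}=\nabla\ \Longrightarrow\ a=c ,$$
which already fails in the five-element lattice $M_3$ with three atoms $a,b,b'$: take $c=0$; then $b$ and $b'$ meet $a$ in $0$ and have join $1$, but $a\neq 0$. It is also known that for every $n$ some interval $[T_n,\nabla]$ is a Boolean lattice with $2^n$ elements, so near the top there are perfectly distributive regions. On the other hand $\lambda T$ is known not to be modular. So the guess would be: some identity, perhaps weaker than modularity, holds.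

Let us test by hand. We need theories with few equations, chosen so that we can compute meets and joins.

*Equations between variables.* If $\theta$ contains $(x,y)$ for distinct variables, then it contains $(\lambda xy.x,\ \lambda xy.y)$, and applying both sides to $M,N$ gives $(M,N)\in\theta$. So $\theta=\nabla$.

*Equations between normal forms.* Write $I=\lambda x.x$ and let $xI^k$ denote $xI\cdots I$ with $k$ copies of $I$. Put
$$a_i=\lambda x.\,xI^i\qquad(i\in\omega=\{0,1,2,\dots\}).$$
These are distinct closed normal forms. Let $\theta$ contain $(a_0,a_1)$. Applying both sides to $X$ gives $(X,XI)\in\theta$ for every $X$. With $K=\lambda xy.x$ and $X=Ky$ this says $(Ky,y)\in\theta$, since $KyI=_\beta y$. Applying to $u$ gives $(y,yu)\in\theta$ for all terms $y,u$. With $y=I$ we get $(I,u)\in\theta$ for all $u$. Again $\theta=\nabla$.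

In both cases some context could look at the two sides and tell them apart. To get small theories we need closed terms that no context can take apart. With $\omega_0=\lambda x.xx$ and $\Omega=\omega_0\omega_0$, put
$$c_i=\Omega a_i .$$
The argument $a_i$ is protected by the head $\Omega$, which never becomes an abstraction. For an equivalence relation $\pi$ on $\omega$, let $T_\pi$ be the $\lambda$-theory generated by $\{c_i=c_j:(i,j)\in\pi\}$, and write $T_{ij}$ if $\{i,j\}$ is the only non-singleton class of $\pi$. Test the distributive law on $x=T_{02}$, $y=T_{01}$, $z=T_{12}$. On the left, $y\vee z$ contains $(c_0,c_2)$ via $c_1$, so $(c_0,c_2)\in x\wedge(y\vee z)$. On the right we must decide whether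
$$(c_0,c_2)\in (T_{02}\wedge T_{01})\vee(T_{02}\wedge T_{12}).$$
For this we have to know which terms are $T_\pi$-equal to a given $c_i$.

## Terms that no context can open

First a description of $T_\pi$ by chains. It uses that the $c_i$ are closed.

**Lemma 1.** $T_\pi$ is the transitive closure $D$ of
$$\{(M,N):\ M=_\beta Fc_i,\ N=_\beta Fc_j,\ F\in\Lambda,\ (i,j)\in\pi\}.$$

*Proof.* Each displayed pair lies in $T_\pi$, so $D\subseteq T_\pi$. Taking $F=I$ shows that $D$ contains the generators. It remains to see that $D$ is a $\lambda$-theory. It is symmetric because $\pi$ is, and transitive. If $M=_\beta N$, take $F=\lambda z.M$ with $z$ fresh and $i=j$: $Fc_i=_\beta M=_\beta N$; so $D$ contains $=_\beta$. For compatibility it suffices to treat one link. For fresh $z$,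
$$(Fc_i)P=_\beta(\lambda z.FzP)c_i,\qquad P(Fc_i)=_\beta(\lambda z.P(Fz))c_i,\qquad \lambda x.Fc_i=_\beta(\lambda z.\lambda x.Fz)c_i ,$$
the last because $c_i$ is closed, so no variable of $c_i$ is captured or missed by $\lambda x$. The same new context works for $c_j$. So each operation sends a link to a link. $\square$

The only one-step reduct of $\Omega$ is $\Omega$; $\Omega$ is not an abstraction; $a_i$ is normal. Hence *the only reduct of $c_i$ is $c_i$ itself*, and by Church–Rosser $c_i\ne_\beta c_l$ for $i\neq l$.

**Lemma 2.** Let $F\in\Lambda$, $x\notin FV(F)$, and $Fc_i=_\beta c_l$. Then either $Fx=_\beta c_l$, or $Fx=_\beta x$ and $i=l$.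

*Proof.* By Church–Rosser, and since $c_l$ reduces only to itself, $Fc_i\twoheadrightarrow c_l$. We lift this reduction to one starting from $Fx$.

Claim: if $N[c_i/x]\to P$, then $P=N'[c_i/x]$ where $N'=N$ or $N\to N'$. If the contracted redex lies inside a substituted copy of $c_i$, it is the redex $\Omega$ and the copy is unchanged; take $N'=N$. Otherwise the redex is $N_1[c_i/x]\,N_2[c_i/x]$ for a subterm $N_1N_2$ of $N$, with $N_1[c_i/x]$ an abstraction. Since $c_i$ is not an abstraction, $N_1\ne x$, so $N_1$ itself is an abstraction and $N_1N_2$ is a redex of $N$. Contract it to get $N'$; as $c_i$ is closed, the two substitutions commute and $P=N'[c_i/x]$.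

Applying the claim along $(Fx)[c_i/x]\twoheadrightarrow c_l$ gives $N$ with $Fx\twoheadrightarrow N$ and $N[c_i/x]=c_l$. If $x\notin FV(N)$, then $N=c_l$ and $Fx=_\beta c_l$. If $x\in FV(N)$, then $c_i$ occurs as a subterm of $c_l=\Omega a_l$. The proper subterms of $\Omega a_l$ are $\Omega=\omega_0\omega_0$, which differs from $\Omega a_i$ because $\omega_0\neq\Omega$, and normal terms, while $c_i$ is not normal. So the occurrence is all of $c_l$, whence $N=x$ and $c_i=c_l$, that is, $i=l$. $\square$

The proof used only that the $a_i$ are distinct closed normal forms. Consequence: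

$$\text{if }(c_l,N)\in T_\pi,\text{ then } N=_\beta c_j\text{ for some } j\text{ with }(l,j)\in\pi. \tag{2}$$

It is enough to check one link of Lemma 1. If $Fc_i=_\beta c_l$ and $(i,j)\in\pi$, then by Lemma 2 either $Fx=_\beta c_l$, and so $Fc_j=_\beta c_l$; or $Fx=_\beta x$ and $i=l$, and so $Fc_j=_\beta c_j$ with $(l,j)\in\pi$.

*The distributive law fails.* Follow a chain from $c_0$ for the right-hand side above. If $(c_0,N)\in T_{02}\wedge T_{01}$, then by (2) $N$ is convertible to $c_0$ or $c_2$, and also to $c_0$ or $c_1$; so $N=_\beta c_0$. If $(c_0,N)\in T_{02}\wedge T_{12}$, then $N=_\beta c_0$ because $0$ is alone in its $T_{12}$-class. So the chain never leaves $c_0$ up to conversion, and $(c_0,c_2)$ is not in the right-hand side.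

*The modular law fails.* Let $\pi,\sigma,\tau$ have the non-singleton classes $\{0,1\}$; $\{0,1\},\{2,3\}$; $\{0,2\},\{1,3\}$, respectively. Then $T_\pi\subseteq T_\sigma$, and modularity would give $T_\pi\vee(T_\tau\wedge T_\sigma)=(T_\pi\vee T_\tau)\wedge T_\sigma$. The right side contains $(c_2,c_3)$ via the chain $c_2,c_0,c_1,c_3$. On the left, a chain from $c_2$ stays at $c_2$: by (2), $T_\pi$ fixes $c_2$, and $T_\tau\wedge T_\sigma$ allows only $\{c_2,c_0\}\cap\{c_2,c_3\}$.

So the guess fails for these two laws, and it fails in exactly the way the laws fail for partitions of $\{0,1,2\}$ and $\{0,1,2,3\}$. This suggests comparing $\lambda T$ with partition lattices.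

## Every nontrivial identity already fails for partitions of $\omega$

Let $\mathrm{Eq}(X)$ be the lattice of equivalence relations on $X$: meet is intersection, join is the transitive closure of the union. For example, $\mathrm{Eq}(\{0,1,2\})$ is $M_3$. The one theorem that we use here without proof is *Whitman's theorem* (Bull. AMS 52 (1946)): every lattice is isomorphic to a sublattice of $\mathrm{Eq}(X)$ for some set $X$.

**Proposition 3.** Every nontrivial lattice identity $p=q$ fails in $\mathrm{Eq}(\omega)$.

*Proof.* The point is to pass from an arbitrary set $X$ to a finite one. By Whitman's theorem there are $X$ and a tuple $\vec\pi$ in $\mathrm{Eq}(X)$ with $p(\vec\pi)\ne q(\vec\pi)$; interchanging $p$ and $q$ if necessary, let $(a,b)\in p(\vec\pi)\setminus q(\vec\pi)$. For $Y\subseteq X$ let $\vec\pi|_Y$ be the tuple of restrictions to $Y$, evaluated in $\mathrm{Eq}(Y)$.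

First, by induction on the lattice term $s$: if $(u,v)\in s(\vec\pi)$, there is a finite $Y\ni u,v$ such that $(u,v)\in s(\vec\pi|_{Y'})$ whenever $Y\subseteq Y'\subseteq X$. For a variable take $Y=\{u,v\}$. For a meet take the union of the two sets given by induction. For a join $s_1\vee s_2$, take a chain $u=u_0,\dots,u_k=v$ with each link in $s_1(\vec\pi)$ or $s_2(\vec\pi)$, and let $Y$ be the union of $\{u_0,\dots,u_k\}$ with the finite sets that belong to the links.

Second, $s(\vec\pi|_Y)\subseteq s(\vec\pi)$ for every $Y$, again by induction on $s$: a meet is clear, and a chain inside $Y$ is a chain in $X$.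

Apply the first fact to $p$ and $(a,b)$, and the second to $q$: for some finite $Y$, $(a,b)\in p(\vec\pi|_Y)\setminus q(\vec\pi|_Y)$. Finally $\mathrm{Eq}(Y)$ embeds in $\mathrm{Eq}(\omega)$: inject $Y$ into $\omega$ and make all other points singletons. $\square$

So it would suffice to embed $\mathrm{Eq}(\omega)$ in $\lambda T$, and the map to try is $\pi\mapsto T_\pi$. It preserves joins: $T_\pi\vee T_\sigma\subseteq T_{\pi\vee\sigma}$ is clear, and if $(i,j)\in\pi\vee\sigma$, a chain from $i$ to $j$ gives a chain from $c_i$ to $c_j$, so $T_\pi\vee T_\sigma$ contains the generators of $T_{\pi\vee\sigma}$. By (2) it is injective. For meets one needs $T_\pi\cap T_\sigma\subseteq T_{\pi\cap\sigma}$, and here the argument stops. A pair $(M,N)\in T_\pi\cap T_\sigma$ comes with two chains from $M$ to $N$ through unrelated terms, and Lemma 2 says something only when a term on the chain is convertible to some $c_l$. Plenty of pairs avoid this. Let $\Theta=(\lambda xy.y(xxy))(\lambda xy.y(xxy))$, so that $\Theta X\twoheadrightarrow X(\Theta X)$, and $G=\Theta(\lambda gy.z(gy))$. Then $Gc_0\twoheadrightarrow z(Gc_0)$, and since every reduct of $z(Gc_0)$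 is headed by $z$, $Gc_0$ is not convertible to any $c_l$; the same holds for $Gc_1$. The pair $(Gc_0,Gc_1)$ lies in $T_{01}$, and Lemma 2 does not see it.

The way past this is to ask for less. An identity that holds in $\lambda T$ holds in every sublattice and in every homomorphic image of a sublattice. So we do not need to control all pairs of $T_\pi\cap T_\sigma$. It is enough to look at a theory $\theta$ only through
$$\rho(\theta)=\{(i,j):(c_i,c_j)\in\theta\}\in\mathrm{Eq}(\omega),$$
provided $\rho$ is a homomorphism. It preserves meets trivially. On all of $\lambda T$ it does not preserve joins. Let $d=\Omega K$, let $\theta_1$ be generated by $c_0=d$ and $\theta_2$ by $d=c_1$. Lemmas 1 and 2 and (2) apply verbatim to the atoms $d,c_0,c_1,\dots$, since $K,a_0,a_1,\dots$ are distinct closed normal forms. So $\rho(\theta_1)$ and $\rho(\theta_2)$ are the identity relation, while $(0,1)\in\rho(\theta_1\vee\theta_2)$: the chain $c_0,d,c_1$ leaves the set of the $c_i$. We therefore restrict to theories for which every chain can be pulled back onto the $c_i$.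

## A coloring that pulls chains back to the $c_i$

**Theorem A.** Every nontrivial lattice identity fails in $\lambda T$. More precisely, there are a complete sublattice $\mathcal S$ of $\lambda T$ and a surjective lattice homomorphism $\rho:\mathcal S\to\mathrm{Eq}(\omega)$.

**Step 1: the coloring.** We assign to each term the index of the $c_i$ that will replace it in a chain. Define $r:\Lambda\to\omega$ by $r(M)=i$ if $M=_\beta c_i$ with $i\ge1$, and $r(M)=0$ otherwise. This is well defined since the $c_i$ are pairwise nonconvertible; it is invariant under $=_\beta$, and $r(c_i)=i$ for all $i$, including $i=0$.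

**Lemma 4.** For each $F\in\Lambda$ the map $i\mapsto r(Fc_i)$ is constant or the identity.

*Proof.* Let $x\notin FV(F)$. If $Fx=_\beta x$, then $r(Fc_i)=r(c_i)=i$ for all $i$. If $Fx=_\beta c_l$ for some $l$, then $Fc_i=_\beta c_l$ for all $i$, and the map is constant. Otherwise, by Lemma 2, no $Fc_i$ is convertible to any $c_l$, so $r(Fc_i)=0$ for all $i$. $\square$

**Step 2: the sublattice.** This step selects the theories that respect the coloring. Let
$$\mathcal S=\{\theta\in\lambda T:\ (M,N)\in\theta\Rightarrow(c_{r(M)},c_{r(N)})\in\theta\}.$$
Then $\lambda\beta\in\mathcal S$ because $r$ is $=_\beta$-invariant, $\nabla\in\mathcal S$ trivially, and $\mathcal S$ is closed under arbitrary intersections. For a nonempty join, let $(M,N)\in\bigvee_\alpha\theta_\alpha$ with all $\theta_\alpha\in\mathcal S$. By (1) there is a chain $M=M_0,\dots,M_k=N$ whose $l$-th link lies in some $\theta_{\alpha_l}$; then the chain $c_{r(M_0)},\dots,c_{r(M_k)}$ also has its $l$-th link in $\theta_{\alpha_l}$. So the join is in $\mathcal S$, and $\mathcal S$ is a complete sublattice. (The theory $\theta_2$ of the last example is not in $\mathcal S$: $r(d)=0$ and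 $r(c_1)=1$, but $(c_0,c_1)\notin\theta_2$.)

**Step 3: $\rho$ is a homomorphism on $\mathcal S$.** Meets are clear. For joins, $\bigvee_\alpha\rho(\theta_\alpha)\subseteq\rho(\bigvee_\alpha\theta_\alpha)$ by monotonicity. Conversely let $(c_i,c_j)\in\bigvee_\alpha\theta_\alpha$ via $c_i=M_0,\dots,M_k=c_j$. Then $i=r(M_0),r(M_1),\dots,r(M_k)=j$ is a chain of numbers, and since $(c_{r(M_l)},c_{r(M_{l+1})})\in\theta_{\alpha_l}$, its consecutive pairs lie in $\bigcup_\alpha\rho(\theta_\alpha)$. So $(i,j)\in\bigvee_\alpha\rho(\theta_\alpha)$.

**Step 4: $\rho$ is onto.** We show $T_\pi\in\mathcal S$ and $\rho(T_\pi)=\pi$. If $(i,j)\in\pi$ and $F\in\Lambda$, then by Lemma 4 the pair $(r(Fc_i),r(Fc_j))$ is either $(k,k)$ for some $k$ or $(i,j)$; in both cases it is in $\pi$. By Lemma 1 and transitivity of $\pi$,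
$$(M,N)\in T_\pi\ \Longrightarrow\ (r(M),r(N))\in\pi .$$
Then $(c_{r(M)},c_{r(N)})$ is a generator of $T_\pi$, so $T_\pi\in\mathcal S$. Taking $M=c_i$, $N=c_j$ gives $\rho(T_\pi)\subseteq\pi$, and $\pi\subseteq\rho(T_\pi)$ is clear.

**Step 5: identities.** We transfer failure from $\mathrm{Eq}(\omega)$. Let $p=q$ be nontrivial. By Proposition 3 there are $\pi_1,\dots,\pi_k\in\mathrm{Eq}(\omega)$ with $p(\vec\pi)\ne q(\vec\pi)$. As $\mathcal S$ is a sublattice of $\lambda T$ and $\rho$ a homomorphism,
$$\rho(p(T_{\pi_1},\dots,T_{\pi_k}))=p(\vec\pi)\ne q(\vec\pi)=\rho(q(T_{\pi_1},\dots,T_{\pi_k})),$$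
so $p(T_{\pi_1},\dots,T_{\pi_k})\neq q(T_{\pi_1},\dots,T_{\pi_k})$ and $p=q$ fails in $\lambda T$. $\blacksquare$

Thus the conjecture is true. The Zipper condition is no obstacle: it speaks about joins equal to $\nabla$, and it does not restrict sublattices whose top lies below $\nabla$.

## Embedding $\mathrm{Eq}(\omega)$ itself, and what follows

Theorem A gives $\mathrm{Eq}(\omega)$ as an image of a sublattice. The rest of the notes proves that it is also a sublattice.

**Theorem B.** There is an injective map $\Psi:\mathrm{Eq}(\omega)\to\lambda T$ preserving all nonempty (also infinite) meets and joins.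

**Corollary.**
1. Every countable lattice embeds in $\lambda T$.
2. A universal first-order sentence in the language $\{\wedge,\vee\}$ (in particular an identity or quasi-identity) holds in $\lambda T$ iff it holds in all lattices.
3. In (1), "countable" cannot be replaced by "of cardinality at most $\aleph_1$": the well-ordered chain $\omega_1$ does not embed in $\lambda T$, not even as a poset.

*Proof of the Corollary from Theorem B.* (1) Let $L$ be countable; by Whitman's theorem view it as a sublattice of some $\mathrm{Eq}(X)$. Choose a nonempty countable $X'\subseteq X$ such that: for any distinct $\pi,\sigma\in L$ it contains both components of some pair that lies in exactly one of them; and for all $\pi,\sigma\in L$ and $u,v\in X'$ with $(u,v)\in\pi\vee\sigma$ it contains the elements of a witnessing chain. To get $X'$, start with the countably many points of the first kind and close off under the second condition in $\omega$ rounds, adding countably many points in each. Restriction to $X'$ preserves meets, preserves joins by the second condition, and is injective by the first. So $L$ embeds in $\mathrm{Eq}(X')$, which embeds in $\mathrm{Eq}(\omega)$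 by adding singletons, and $\Psi$ finishes.

(2) A universal sentence that fails in some lattice fails at finitely many elements, hence in the sublattice that they generate, which is countable. By (1) this sublattice embeds in $\lambda T$, so the sentence fails in $\lambda T$. The converse is trivial.

(3) Let $(S_\alpha)_{\alpha<\omega_1}$ be a strictly increasing family of subsets of $\Lambda^2$, and choose $p_\alpha\in S_{\alpha+1}\setminus S_\alpha$. If $\alpha<\beta$, then $p_\alpha\in S_{\alpha+1}\subseteq S_\beta$ and $p_\beta\notin S_\beta$, so $p_\alpha\ne p_\beta$. Thus $\omega_1$ injects into the countable set $\Lambda^2$, a contradiction. $\square$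

The well-ordering in (3) is essential. If $\mathbb Q=\{q_n:n\in\omega\}$ and $\pi_r$ has $\{0\}\cup\{n+1:q_n<r\}$ as its only possibly non-singleton class, then $r<r'$ implies $\pi_r\subsetneq\pi_{r'}$, because some $q_n$ satisfies $r\le q_n<r'$. So $r\mapsto\Psi(\pi_r)$ embeds the chain $\mathbb R$ in $\lambda T$.

For the proof of Theorem B, recall that for $T_\pi$ joins are easy and meets are out of control, because the pair $(M,N)$ does not remember *how* it was obtained. We enlarge $T_\pi$ to a theory $\Psi_\pi$ in which it does: $M$ and $N$ are related if their (infinite) trees differ only by replacing certain subtrees "$c_i$" by "$c_j$" with $(i,j)\in\pi$. The set of replacements can be read off the two trees, so meets become trivial. The price is that joins become hard: intermediate trees must be realized by finite terms.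

## Weak head reduction and mute terms

*Weak head reduction* $\to_w$ contracts $(\lambda x.X)Y\vec N\to_wX[Y/x]\vec N$. Every term is exactly one of: an abstraction; *var-headed*, $x\vec N$; a *head-redex term* $(\lambda x.X)Y\vec N$. Terms of the first two forms are *whnf's*. "The whr of $M$" is the maximal $\to_w$-sequence from $M$, and its terms are the *iterates*. The *number of arguments* is the length of $\vec N$ for $x\vec N$, and $1$ plus the length of $\vec N$ for $(\lambda x.X)Y\vec N$.

A term is *zero* if it reduces to no abstraction. It is *mute* if it reduces to no variable, to no abstraction, and to no $AB$ with $A$ zero. For example, $\Omega$ is mute: it reduces only to $\omega_0\omega_0$, and $\omega_0$ is not zero. The term $c_i=\Omega a_i$ is zero but not mute, since $\Omega$ is zero.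

**(W1)** $M$ reduces to an abstraction iff its whr ends in one. If $M\twoheadrightarrow xN_1\dots N_k$, the whr ends in some $xN_1'\dots N_k'$ with $N'_r\twoheadrightarrow N_r$. If $M\twoheadrightarrow N_1N_2$, then $M\to_w^*M_1M_2$ with $M_r\twoheadrightarrow N_r$.

This is the standardization theorem (Plotkin 1975, Barendregt's book) in the form: if $M\twoheadrightarrow N$, then $M\to_w^*M_0$ where $M_0$ has the same root as $N$ and the immediate components of $M_0$ reduce to those of $N$. The first and third statements are immediate. The second follows by induction on $k$: if $M\twoheadrightarrow(xN_1\dots N_{k-1})N_k$, then $M\to_w^*M_1M_2$ with $M_1\twoheadrightarrow xN_1\dots N_{k-1}$ and $M_2\twoheadrightarrow N_k$. By induction $M_1\to_w^*xN_1'\dots N'_{k-1}$, and weak head steps of $M_1$ are weak head steps of $M_1M_2$.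

**(W2)** If the whr of $M$ reaches an abstraction in $h(M)$ steps and $M\twoheadrightarrow N$, then $h(N)\le h(M)$.

*Proof.* Let $\Rightarrow$ be parallel reduction. Suppose $M=(\lambda x.X)Y\vec N\to_wM_1$ and $M\Rightarrow M'$. The redexes on the spine of $M$ are only the head redex, so either $M'=X'[Y'/x]\vec N'$, and then $M_1\Rightarrow M'$; or $M'=(\lambda x.X')Y'\vec N'$, and then $M'\to_wM_1'=X'[Y'/x]\vec N'$ with $M_1\Rightarrow M_1'$. Now induct on $h(M)$ to get $h(M')\le h(M)$ whenever $M\Rightarrow M'$. If $h(M)=0$, both are abstractions. Otherwise $h(M_1)=h(M)-1$, and in the first case $h(M')\le h(M_1)$, in the second $h(M')=1+h(M'_1)\le1+h(M_1)$. A single $\to$ is an instance of $\Rightarrow$; iterate. $\square$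

**(W3)** A term with a reduction containing infinitely many root contractions is mute.

*Proof.* Let $M=M_0\to M_1\to\cdots$ contain infinitely many root contractions. Reducts of abstractions are abstractions and reducts of var-headed terms are var-headed, so these are never root redexes; hence $M=(\lambda x.X_0)Y_0\vec N_0$ is a head-redex term. As long as the head redex is not contracted, $M_k=(\lambda x.X_k)Y_k\vec N_k$ with components that are reducts of the original ones, and a root contraction in such a term contracts the head redex. So at some first $k$ the head redex is contracted and $M_{k+1}=X_k[Y_k/x]\vec N_k$. If $M\to_wM'$, then $M'=X_0[Y_0/x]\vec N_0\twoheadrightarrow M_{k+1}$, so $M'$ again has a reduction with infinitely many root contractions. By iteration this holds for every whr iterate of $M$.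

Suppose $M$ is not mute. If it reduces to a variable or an abstraction, then by (W1) some iterate is one. If $M\twoheadrightarrow AB$ with $A$ zero, then by (W1) some iterate is $M_1M_2$ with $M_1\twoheadrightarrow A$; if $M_1$ reduced to an abstraction, then by Church–Rosser so would $A$; so $M_1$ is zero. But variables and abstractions have no reduction with a root contraction, and neither has $M_1M_2$ with $M_1$ zero, as its reducts are $M_1'M_2'$ with $M_1'$ not an abstraction. Contradiction. $\square$

## Berarducci trees

Let $\Lambda^\infty_\bot$ be the set of finite and infinite $\lambda$-terms with a constant $\bot$. All infinite depths are allowed, and depth counts abstractions and both sides of applications. Its variables include those of $\Lambda$ and, in addition, countably many *reserved* variables $v_{ij}$ ($i\ne j$ in $\omega$), which do not occur in terms of $\Lambda$ and are never bound. On $\Lambda_\bot^\infty$ consider strongly convergent $\beta\bot$-reduction $\twoheadrightarrow^\infty$. Besides $\beta$ it has the rule $M\to\bot$ for $M\ne\bot$ such that $M[\Omega/\bot]$ is *root-active*: each of its $\beta$-reducts reduces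 to a redex. Positions and subtrees are those of labeled trees, with bound variables represented by pointers to their binders' levels, so that $\alpha$-equal terms are the same labeled tree.

The following published facts are used without proof (Kennaway–Klop–Sleep–de Vries, Theoret. Comput. Sci. 175 (1997); Kennaway–van Oostrom–de Vries, J. Funct. Logic Program. 1999; Czajka, Log. Methods Comput. Sci. 16(1), 2020; for the trees also Berarducci 1996).

**(I1)** $\twoheadrightarrow^\infty$ is confluent and normalizing; $\mathrm{nf}(M)$ denotes the unique normal form. Root-active terms are closed under substitution.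

**(I2)** For finite $M\in\Lambda$, $\mathrm{nf}(M)$ is the *Berarducci tree* $\mathrm{BT}(M)$:
$\mathrm{BT}(M)=\lambda x.\mathrm{BT}(M')$ if $M\twoheadrightarrow\lambda x.M'$; $\mathrm{BT}(M)=x$ if $M\twoheadrightarrow x$; $\mathrm{BT}(M)=\mathrm{BT}(A)\,\mathrm{BT}(A')$ if $M\twoheadrightarrow AA'$ with $A$ zero; $\mathrm{BT}(M)=\bot$ if $M$ is mute.

For example $\mathrm{BT}(\Omega)=\bot$ and $\mathrm{BT}(c_i)=\bot a_i$. The term $Gc_0$ considered above has the infinite tree $z(z(z(\cdots)))$. In this calculus $\bot s$ is not reduced to $\bot$.

Since reduction is closed under contexts, $\mathrm{nf}(C[M])=\mathrm{nf}(C[\mathrm{nf}(M)])$. Moreover, *the normal forms are exactly the $\beta$-normal terms of $\Lambda^\infty_\bot$*. We must check that a $\beta$-normal $M\ne\bot$ does not admit $M\to\bot$ (every subterm of a $\beta$-normal term is again $\beta$-normal). Variables and abstractions are not root-active, since their reducts are variables and abstractions respectively. If $M=M_1M_2$ is $\beta$-normal, then $M_1$ is not an abstraction, hence neither is $M_1[\Omega/\bot]$, and $M[\Omega/\bot]$ contains no redexes except copies of $\Omega$.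 So it reduces only to itself, and it is not a redex at the root. We call these normal forms *trees*.

**(I3)** $\mathrm{BT}(M)$ is an abstraction iff the whr of $M$ ends in an abstraction. $\mathrm{BT}(M)=xs_1\dots s_k$ iff the whr ends in some $xN_1\dots N_k$ with $\mathrm{BT}(N_r)=s_r$. Otherwise the whr is infinite. In that case let $k_s\ge1$ be the number of arguments of the $s$-th iterate. If $k_s=1$ for infinitely many $s$, then $M$ is mute. If $k_s\ge2$ for all $s\ge s_0$, and the $s_0$-th iterate is $AA'$, then $A$ has infinite whr, so $A$ is zero and $\mathrm{BT}(M)=\mathrm{BT}(A)\,\mathrm{BT}(A')$.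

*Proof.* The first statement is (I2) with (W1). For the second, if $M\to_w^*xN_1\dots N_k$, then each $xN_1\dots N_r$ is zero and (I2) gives the tree. Conversely let $\mathrm{BT}(M)=xs_1\dots s_k$. If $k=0$, then $M\twoheadrightarrow x$ by (I2), and (W1) applies. If $k\ge1$, then $M\twoheadrightarrow AA'$ with $A$ zero, $\mathrm{BT}(A)=xs_1\dots s_{k-1}$ and $\mathrm{BT}(A')=s_k$. By induction $A\to_w^*xN_1\dots N_{k-1}$ with $\mathrm{BT}(N_r)=s_r$, so $M\twoheadrightarrow xN_1\dots N_{k-1}A'$. By (W1) the whr of $M$ ends in some $xN_1'\dots N_k'$ with $N'_r\twoheadrightarrow N_r$ and $N'_k\twoheadrightarrow A'$, and reducts have the same tree. If neither holds, the whr does not end. If $k_s=1$, the $s$-th weak head step is a root contraction; infinitely many of these make $M$ mute by (W3). If $k_s\ge2$ for all $s\ge s_0$, all later weak head steps take place inside the left part $A$ of $AA'$, so $A$ has infinite whr, hence is zero by (W1), and (I2) applies. $\square$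

## Links between trees, and the theories $\Psi_\pi$

Let $t_i=\bot a_i=\mathrm{BT}(c_i)$. The $t_i$ are distinct, closed, normal, and not abstractions.

**(T0)** No $t_i$ is a proper subtree of a $t_j$. Indeed the proper subtrees of $\bot a_j$ are $\bot$ and subtrees of $a_j$. The latter do not contain $\bot$, whereas $t_i$ contains $\bot$ and $t_i\ne\bot$.

**Definition.** For a finite set $\Pi$ of pairs $(i,j)$, $i\ne j$, let $u$ be a tree in which exactly the reserved variables $v_{ij}$ with $(i,j)\in\Pi$ occur. Then $u$ is a *link of type $\Pi$* from $s=u[t_i/v_{ij}]$ to $s'=u[t_j/v_{ij}]$, where the substitutions are simultaneous over $\Pi$.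

Both $s,s'$ are again trees, since substituting a normal term that is not an abstraction creates no redex. Each $v_{ij}$ may occur infinitely often in $u$. Example: $z\,v_{01}(z\,v_{01}(\cdots))$ is a link of type $\{(0,1)\}$ from $zt_0(zt_0(\cdots))$ to $zt_1(zt_1(\cdots))$, and $z\,v_{01}\,t_0$ is one from $zt_0t_0$ to $zt_1t_0$.

**(T1)** *A pair $(s,s')$ has at most one link.* Let $u,u'$ be links from $s$ to $s'$ and let $p$ be a position of $v_{ij}$ in $u$. Then $s|_p=t_i\ne t_j=s'|_p$. By (T0) applied inside $s$, $p$ is not strictly below a position of a reserved variable of $u'$, and no reserved variable of $u'$ is strictly below $p$. If $u'$ had none at $p$ either, then $s|_p=u'|_p=s'|_p$, a contradiction. So $u'$ has a reserved variable $v_{kl}$ at $p$, and $t_k=s|_p=t_i$, $t_l=s'|_p=t_j$ give $v_{kl}=v_{ij}$. By symmetry, $u$ and $u'$ have the same reserved variables at the same positions. Everywhere else both agree with $s$. So $u=u'$.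

**(T2)** *If $(s,s')$ has a link $u$ of type $\Pi\subseteq\pi$ and $(s',s'')$ has a link $u'$ of type $\Pi'\subseteq\pi$, with $\pi$ an equivalence relation, then $(s,s'')$ has a link of type contained in $\pi$.* At the positions of reserved variables of $u$ and of $u'$, the tree $s'$ has subtrees of the form $t_k$. By (T0) such positions are pairwise equal or incomparable. At a common position with $v_{ij}$ in $u$ and $v_{i'j'}$ in $u'$ we have $t_j=t_{i'}$, so $i'=j$. Now replace subtrees of $s'$: at a position coming from only one of the links, put its variable; at a common position with $v_{ij}$ and $v_{jj'}$, put $v_{ij'}$ if $i\ne j'$, and $t_i$ if $i=j'$. No redex is created, so this is a tree $w$; only finitely many reserved variables are used, all with index pairs in $\pi$. Substituting left indices gives $s$: at positions from $u$ (common or not) we get $t_i$, as in $s$; at a position from $u'$ only, we get $t_{i'}$, which is the subtree of $s'$ there, and $s$ agrees with $s'$ away from the positions of $u$. In the same way right indices give $s''$.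

**(T3)** *If $s\in\Lambda_\bot^\infty$ and finitely many reserved variables $v$ are assigned numbers $k_v$, then $\mathrm{nf}(s[t_{k_v}/v])=\mathrm{nf}(s)[t_{k_v}/v]$.* Reductions are closed under this substitution. For $\beta$-steps this is clear, with depths unchanged, so strong convergence is kept. For a step $M\to\bot$, $M$ is not a variable, so $M[t_{k_v}/v]\neq\bot$, and $M[t_{k_v}/v][\Omega/\bot]=M[\Omega/\bot][\Omega a_{k_v}/v]$ is root-active by (I1). So $s[t_{k_v}/v]\twoheadrightarrow^\infty\mathrm{nf}(s)[t_{k_v}/v]$, which is $\beta$-normal, hence a normal form.

**Definition.** For $\pi\in\mathrm{Eq}(\omega)$,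
$$\Psi_\pi=\{(M,N)\in\Lambda^2:\ (\mathrm{BT}(M),\mathrm{BT}(N))\text{ has a link of some finite type }\Pi\subseteq\pi\}.$$

**Lemma 5.** $\Psi_\pi$ is a $\lambda$-theory.

*Proof.* Convertible terms have the same tree $u$, and $u$ is a link of type $\emptyset$; so $\Psi_\pi$ is reflexive and contains $=_\beta$. Replacing each $v_{ij}$ by $v_{ji}$ shows symmetry; (T2) is transitivity. For compatibility let $\mathrm{BT}(M)=u[t_i/v_{ij}]$, $\mathrm{BT}(N)=u[t_j/v_{ij}]$, and let $C$ be $\Box P$, $P\Box$ or $\lambda x.\Box$. Since the $t_i$ are closed and no $v_{ij}$ occurs in $P$, (T3) gives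
$$\mathrm{BT}(C[M])=\mathrm{nf}(C[u[t_i/v_{ij}]])=\mathrm{nf}(C[u][t_i/v_{ij}])=\mathrm{nf}(C[u])[t_i/v_{ij}],$$
and likewise $\mathrm{BT}(C[N])=\mathrm{nf}(C[u])[t_j/v_{ij}]$. So $\mathrm{nf}(C[u])$ is a link of type contained in $\Pi$. $\square$

**Lemma 6.** $(c_i,c_j)\in\Psi_\pi\iff(i,j)\in\pi$, and $\bigcap_\alpha\Psi_{\pi_\alpha}=\Psi_{\bigcap_\alpha\pi_\alpha}$ for nonempty families.

*Proof.* For $i=j$ the first statement is trivial. For $i\ne j$, $v_{ij}$ is a link from $t_i$ to $t_j$, by (T1) the only one, and its type is $\{(i,j)\}$. For the second: by (T1) the type is determined by $(M,N)$. So if $(M,N)$ lies in every $\Psi_{\pi_\alpha}$, its one type is contained in every $\pi_\alpha$. The converse inclusion is clear. $\square$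

So $\pi\mapsto\Psi_\pi$, which is the map $\Psi$ of Theorem B, is injective and preserves nonempty meets.

## Joins, reduced to realizing a tree by a term

**Lemma 7 (Realization).** Let $M,N\in\Lambda$, let $u$ be a link of type $\Pi$ from $\mathrm{BT}(M)$ to $\mathrm{BT}(N)$, and let $f:\Pi\to\omega$. There is $M'\in\Lambda$ with $\mathrm{BT}(M')=u[t_{f(i,j)}/v_{ij}]$.

**Proof of Theorem B from Lemma 7.** It remains to show that $\Psi$ preserves nonempty joins. Let $\pi=\bigvee_\alpha\pi_\alpha$. By monotonicity $\bigvee_\alpha\Psi_{\pi_\alpha}\subseteq\Psi_\pi$. Conversely let $(M,N)\in\Psi_\pi$ with link $u$ of finite type $\Pi\subseteq\pi$. Each $(i,j)\in\Pi$ is joined by a finite path from $i$ to $j$ with each edge in some $\pi_\alpha$. Traverse these paths one edge at a time, one pair of $\Pi$ after another. This gives $f_0,\dots,f_m:\Pi\to\omega$ with $f_0(i,j)=i$ and $f_m(i,j)=j$, where $f_l$ and $f_{l+1}$ differ in at most one argument and the two values there are related by some $\pi_{\alpha_l}$. By Lemma 7 choose $M^{(l)}$ with $\mathrm{BT}(M^{(l)})=u[t_{f_l(i,j)}/v_{ij}]$. Then $\mathrm{BT}(M^{(0)})=\mathrm{BT}(M)$ and $\mathrm{BT}(M^{(m)})=\mathrm{BT}(N)$,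 so $(M,M^{(0)})$ and $(M^{(m)},N)$ lie in every $\Psi_{\pi_\alpha}$. If $f_l\ne f_{l+1}$ differ at $(i_0,j_0)$ with values $a\ne b$, put $v_{ab}$ for $v_{i_0j_0}$ and $t_{f_l(i,j)}$ for the other $v_{ij}$ in $u$: this is a link of type $\{(a,b)\}\subseteq\pi_{\alpha_l}$ from $\mathrm{BT}(M^{(l)})$ to $\mathrm{BT}(M^{(l+1)})$. If $f_l=f_{l+1}$, the trees are equal. So $(M,N)\in\bigvee_\alpha\Psi_{\pi_\alpha}$. $\blacksquare$

Everything now rests on Lemma 7. The obvious attempt is to find the $c_i$ inside $M$ and replace them. But subtrees $t_i$ of $\mathrm{BT}(M)$ need not come from subterms $c_i$. For example $\Theta I\to_w\to_wI(\Theta I)\to_w\Theta I$, so $\Theta I$ is mute by (W3), and $\Theta I\,a_1$ has tree $t_1$ without containing $c_1$. Also, only some occurrences of $t_i$ are to be replaced, and which ones depends on $N$. So $M'$ must read $M$ and $N$ in parallel and print the new tree. Here one meets the real difficulty: the root of a tree cannot be computed. When the program sees $AB$ with $A$ a head-redex term, printing an application is right if $A$ is zero and wrong if $A$ later becomes an abstraction, and it may never find out.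

The idea is to print speculatively and to be able to take it back. When the program meets $AB$, it prints an application, continues with $A$ on the left, prints $B$ on the right, and *also keeps $B$ on a stack*. If $A$ turns into an abstraction, the program prints a dummy $\lambda z$, with $z$ not used. This dummy abstraction consumes the argument that was printed too early, and the program goes on with $AB$ from the stack. A second point is that $M$ and $N$ must be reduced in step, so that the same times count for both.

## Decomposing a pair of trees

Fix $\Pi$ and $f$. To run the recursion we must go below the reserved variables: from $(t_i,t_j)$ to $(a_i,a_j)$ and then to $(xI^i,xI^j)$.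

**Definition.** A pair $(s,s')$ of trees without reserved variables is *admissible* if it has a link of type contained in $\Pi$, or is $(a_i,a_j)$ or $(xI^i,xI^j)$ with $(i,j)\in\Pi$ and $x$ a variable. Accordingly put $f(s,s')=u[t_{f(i,j)}/v_{ij}]$ ($u$ the link), or $a_{f(i,j)}$, or $xI^{f(i,j)}$.

This is well defined: links are unique, and pairs of the last two sorts have no link, because they are $\bot$-free, so a link could contain no reserved variable, forcing $s=s'$, while $i\neq j$. Clearly $f(s,s')$ commutes with renaming of ordinary variables. Inspecting the root of $u$, we see that every admissible pair is of exactly one of these kinds: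

- ($\lambda$) $s=\lambda x.s_0$, $s'=\lambda x.s_0'$, and $f(s,s')=\lambda x.f(s_0,s_0')$;
- (var) $s=xs_1\dots s_k$, $s'=xs_1'\dots s_k'$, and $f(s,s')=xf(s_1,s_1')\dots f(s_k,s_k')$;
- (var$^{\neq}$) $s=xI^i$, $s'=xI^j$ with $(i,j)\in\Pi$, and $f(s,s')=xI^{f(i,j)}$;
- ($\bot$) $s=s'=\bot=f(s,s')$;
- (app) $s=s_1s_2$, $s'=s_1's_2'$, neither headed by a variable, and $f(s,s')=f(s_1,s_1')\,f(s_2,s_2')$;

and the component pairs displayed are again admissible. Indeed, if $u=\lambda x.u_0$, or $u=xu_1\dots u_k$ with $x$ not reserved, or $u=\bot$, we are in the first, second or fourth kind with the parts of $u$ as links. If $u=v_{ij}$, then $s=\bot a_i$, $s'=\bot a_j$, $f(s,s')=\bot a_{f(i,j)}$, kind (app) with components $(\bot,\bot)$ and $(a_i,a_j)$. If $u=u_1u_2$ is not headed by an ordinary variable, its left spine is infinite or ends in $\bot$ or in some $v_{ij}$. In the last case $s,s'$ are headed by $\bot$. So neither $s$ nor $s'$ is headed by a variable, and we have kind (app) with links $u_1,u_2$. The pair $(a_i,a_j)$ is of kind ($\lambda$), and $(xI^i,xI^j)$ of kind (var$^{\neq}$).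

## A machine that prints, and takes back, applications

Let $w_0,w_1,\dots$ be names for variables, with $FV(M)\cup FV(N)\subseteq\{w_0,\dots,w_{q-1}\}$. A *state* is $(P,Q;\sigma)_d$, where $d\ge q$ and $\sigma=(B_1,B_1')::\cdots::(B_m,B_m')$ is a finite list (the stack) of pairs of terms; all free variables are among $w_0,\dots,w_{d-1}$. The *totals* are $PB_1\cdots B_m$ and $QB_1'\cdots B_m'$. We write $k$ and $l$ for the numbers of arguments of $P$ and $Q$ when these are head-redex or var-headed terms. To *step* a head-redex term is to do one $\to_w$. Let $g(k,l)=f(k,l)$ if $(k,l)\in\Pi$ and $g(k,l)=0$ otherwise. The transitions are as follows ($d$ is unchanged unless indicated).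

- (a) $P=\lambda x.P_0$, $Q=\lambda x.Q_0$, $\sigma=\emptyset$: **lam**, to $(P_0[w_d/x],Q_0[w_d/x];\emptyset)_{d+1}$.
- (b) $P$ or $Q$ is an abstraction and $\sigma=(B,B')::\sigma'$: **pop**, to $(PB,QB';\sigma')$.
- (c) Exactly one of $P,Q$ is an abstraction and $\sigma=\emptyset$: **silent**, stepping the other if it is a head-redex term.
- (d) $P=w_hN_1\dots N_k$ and $Q=w_{h'}N_1'\dots N_l'$. If $k=l\ge1$: **app**, to $(w_hN_1\dots N_{k-1},\,w_{h'}N_1'\dots N_{k-1}';\,(N_k,N_k')::\sigma)$ and $(N_k,N_k';\emptyset)$. If $k=l=0$: **var** $h$. If $k\ne l$ and $\sigma\ne\emptyset$: **pop** as in (b). If $k\ne l$ and $\sigma=\emptyset$: **silent**, to $(w_hI^{g(k,l)},w_hI^{g(k,l)};\emptyset)$.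
- (e) Neither is an abstraction, exactly one is var-headed: **silent**, stepping the other.
- (f) Both are head-redex terms. If $k,l\ge2$, $P=AB$, $Q=A'B'$: **app** (a *push*), to $(A,A';(B,B')::\sigma)$ and $(B,B';\emptyset)$. Otherwise **silent**, stepping *both*.

Exactly one transition applies to each state, and it is computable from the state.

*Implementation.* This part turns the machine into one closed $\lambda$-term. Code states by natural numbers; write $\ulcorner n\urcorner$ for the Church numeral, and identify states with their codes. The kind $\kappa(n)\in\{0,\dots,4\}$ (silent, pop, lam, app, var), the successors $\alpha(n),\beta(n)$ (with $\alpha(n)=h$ for var $h$), and $d(n)$ extend to total computable functions, so by Kleene's theorem they are represented by closed terms $\hat\kappa,\hat\alpha,\hat\beta,\hat d$: $\hat\kappa\ulcorner n\urcorner\twoheadrightarrow\ulcorner\kappa(n)\urcorner$, and so on. Let $Z=\lambda n.n(\lambda u.\lambda xy.y)(\lambda xy.x)$, so that $Z\ulcorner0\urcorner\twoheadrightarrow\lambda xy.x$ and $Z\ulcorner n+1\urcorner\twoheadrightarrow\lambda xy.y$. With $\hat\delta$ representing a computable function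 that is $0$ at $(i,j)$ iff $i=j$, put $\mathrm{Cmp}=\lambda ij.Z(\hat\delta ij)$. Then $\mathrm{Cmp}\ulcorner i\urcorner\ulcorner j\urcorner$ reduces to $\lambda xy.x$ if $i=j$ and to $\lambda xy.y$ otherwise. A nested case distinction with $\mathrm{Cmp}$ gives $\mathrm{Sel}$ with $\mathrm{Sel}\ulcorner k\urcorner\twoheadrightarrow\lambda x_0\dots x_4.x_k$ for $k\le4$. Put $\mathrm{ext}=\lambda enzi.\,\mathrm{Cmp}\,i\,(\hat dn)\,z\,(e\,i)$, and $\Gamma=\Theta H$ with
$$H=\lambda gne.\ \mathrm{Sel}(\hat\kappa n)\,\bigl(g(\hat\alpha n)e\bigr)\,\bigl(\lambda z.g(\hat\alpha n)e\bigr)\,\bigl(\lambda z.g(\hat\alpha n)(\mathrm{ext}\,e\,n\,z)\bigr)\,\bigl((g(\hat\alpha n)e)(g(\hat\beta n)e)\bigr)\,\bigl(e(\hat\alpha n)\bigr).$$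
Then $\Gamma\ulcorner n\urcorner e\to_w\to_wH\Gamma\ulcorner n\urcorner e$, and three more $\to_w$-steps bind $g,n,e$; the third is a contraction of $(\lambda e.\cdots)e$ at the root. Then $\mathrm{Sel}$ selects. So, *by a reduction whose first step is $\to_w$ and which contains a root contraction*, $\Gamma\ulcorner n\urcorner e$ reduces to

- $\Gamma\ulcorner\alpha(n)\urcorner e$ (silent);
- $\lambda z.\Gamma\ulcorner\alpha(n)\urcorner e$, $z$ fresh (pop);
- $\lambda z.\Gamma\ulcorner\alpha(n)\urcorner(\mathrm{ext}\,e\ulcorner n\urcorner z)$, $z$ fresh (lam);
- $(\Gamma\ulcorner\alpha(n)\urcorner e)(\Gamma\ulcorner\beta(n)\urcorner e)$ (app);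
- $e\ulcorner h\urcorner$ (var).

The term $e$ is an environment: it tells which variable is printed for $w_i$. Call $e$ *good* for $n$, with $\vec\xi$, if $e\ulcorner i\urcorner\twoheadrightarrow\xi_i$ for $i<d(n)$, the $\xi_i$ being distinct variables. Goodness is inherited by successors. For silent, pop and app, $d$ is unchanged. After lam, $(\mathrm{ext}\,e\ulcorner n\urcorner z)\ulcorner i\urcorner$ reduces to $z$ for $i=d(n)$ and to $\xi_i$ for $i<d(n)$; put $\xi_{d(n)}:=z$, which is new since $\xi_i\in FV(e)$. Write $s^\xi=s[\xi_i/w_i]$.

*Runs.* A run from $n=(P,Q;\sigma_0)$ follows the first successor after app. After $\tau$ transitions, as long as no lam or var has occurred and $\sigma_0$ has not been touched, the state is $(P_\tau,Q_\tau;\rho_\tau\sigma_0)$, where $\rho_\tau=(B_1,B_1')::\cdots::(B_m,B_m')$ is the part of the stack pushed since the start, and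
$$\Gamma\ulcorner n\urcorner e\twoheadrightarrow\Gamma\ulcorner(P_\tau,Q_\tau;\rho_\tau\sigma_0)\urcorner e\;R_1\cdots R_m,\qquad R_r=\Gamma\ulcorner(B_r,B_r';\emptyset)\urcorner e. \tag{3}$$
An app transition adds a new $R_1$ in front. A pop with $\rho_\tau\ne\emptyset$ is absorbed: $(\lambda z.\Gamma\ulcorner n'\urcorner e)R_1\to\Gamma\ulcorner n'\urcorner e$. The *totals over $\rho_\tau$*, $P_\tau B_1\cdots B_m$ and $Q_\tau B_1'\cdots B_m'$, are whr iterates of $P$ and $Q$, up to the replacement in the last clause of (d): app and pop do not change them, and a step of $P_\tau$ or $Q_\tau$ is a weak head step of the total.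

*Two small runs.* Start from $(c_1,c_2;\emptyset)_0$ with $(1,2)\in\Pi$. Both terms are head-redex terms with two arguments, $\omega_0\omega_0a_i$, so there is a push: an application is printed, with left state $(\Omega,\Omega;(a_1,a_2))$ and right state $(a_1,a_2;\emptyset)$. The left state has $k=l=1$ and is silent forever, so the left term is mute by (W3). The right state goes by lam to $(w_0I,w_0II;\emptyset)_1$, and by the last clause of (d) to $w_0I^{f(1,2)}$ on both sides. So the printed tree is $\bot a_{f(1,2)}=t_{f(1,2)}$, as it should be. Now start from $(IIB,IIB;\emptyset)$: push to $(II,II;(B,B))$, silent to $(I,I;(B,B))$, and then pop. The printed application $(\lambda z.\Gamma\ulcorner(IB,IB;\emptyset)\urcorner e)R_1$ contracts to $\Gamma\ulcorner(IB,IB;\emptyset)\urcorner e$: the premature application has been taken back.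

## The machine prints the right tree

**Claim 8.** Let $(\mathrm{BT}(P),\mathrm{BT}(Q))$ be admissible and $e$ good for $n$ with $\vec\xi$, where either (i) $n=(P,Q;\emptyset)$, or (ii) $n=(P,Q;\sigma_0)$ and both $P,Q$ have infinite whr. Then $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)=f(\mathrm{BT}(P),\mathrm{BT}(Q))^\xi$.

Lemma 7 follows. Take $M'=\Gamma\ulcorner(M,N;\emptyset)_q\urcorner e_0$, where $e_0\ulcorner i\urcorner\twoheadrightarrow w_i$ for $i<q$ (a nested case distinction using $\mathrm{Cmp}$). By the Claim $\mathrm{BT}(M')=f(\mathrm{BT}(M),\mathrm{BT}(N))=u[t_{f(i,j)}/v_{ij}]$.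

To prove the Claim we show, for each instance, that the two trees have the same root part and that the component trees below it are again the two sides of instances of the Claim. Then the trees agree up to every depth, by induction on the depth, and so are equal. By admissibility and (I3), either the whr's of $P$ and $Q$ both terminate, both in abstractions (kind $\lambda$) or both in var-headed terms (kinds var, var$^{\ne}$), or both are infinite (kinds $\bot$, app). In the last case $n$ is of type (ii), possibly with $\sigma_0=\emptyset$. In the first cases $n=(P,Q;\emptyset)$.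

A remark used in both cases:

$$\text{a pop by (b) is immediately followed by a silent transition that steps a term.} \tag{4}$$

Say $P$ was the abstraction. Then $PB$ is a head-redex term with one argument, and $QB'$ is not an abstraction. If $QB'$ is var-headed, (e) steps $PB$; if it is a head-redex term, (f) is silent since $k=1$, and steps both. The case of $Q$ is the same.

**Step 1: in the terminating case, both totals become whnf's after finitely many transitions.** This step shows that the machine gets to the root. As long as not both totals are whnf's, (a) and (d) do not apply, since they would make both totals whnf's. Nor does (c) meet a var-headed term: then, with empty stack, one total would be an abstraction and the other var-headed, and the two whr's would not end in the same manner. So every silent transition makes at least one weak head step on a total, and only finitely many such steps are available. Between two silent transitions only finitely many others occur: consecutive pushes in (f) decrease argument numbers, and pops are governed by (4). So this phase ends. All pops in it have $\rho_\tau\ne\emptyset$, as $\sigma_0=\emptyset$,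 and (3) holds throughout.

**Step 2: the root in the terminating case.** We now read off what is printed.

*Kind ($\lambda$).* The totals are abstractions, so the stack is empty, and (a) applies:
$$\Gamma\ulcorner n\urcorner e\twoheadrightarrow\lambda z.\Gamma\ulcorner(P_0[w_d/x],Q_0[w_d/x];\emptyset)_{d+1}\urcorner e',\qquad e'=\mathrm{ext}\,e\ulcorner(\lambda x.P_0,\lambda x.Q_0;\emptyset)_d\urcorner z .$$
Here $\mathrm{BT}(P)=\lambda x.\mathrm{BT}(P_0)$ and $\mathrm{BT}(Q)=\lambda x.\mathrm{BT}(Q_0)$. The component is an instance of (i), with target $f(\mathrm{BT}(P_0),\mathrm{BT}(Q_0))[w_d/x]$, renamed by $\vec\xi$ and $\xi_d=z$. Under $\lambda z$ this is $(\lambda x.f(\mathrm{BT}(P_0),\mathrm{BT}(Q_0)))^\xi$ up to $\alpha$, as required.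

*Kind (var).* The totals are $w_hN_1\dots N_k$ and $w_hN_1'\dots N_k'$. With $m$ entries on the stack, both local terms have $k-m$ arguments, so (d) does app transitions until no arguments are left, and then var $h$. By (3),
$$\Gamma\ulcorner n\urcorner e\twoheadrightarrow\xi_hX_1\dots X_k,\qquad X_r=\Gamma\ulcorner(N_r,N_r';\emptyset)\urcorner e .$$
The components are of type (i), with admissible pairs $(\mathrm{BT}(N_r),\mathrm{BT}(N'_r))$, and the root part agrees with that of $f(\mathrm{BT}(P),\mathrm{BT}(Q))^\xi$.

*Kind (var$^{\neq}$).* The totals are headed by the same $w_h$ and have $i\ne j$ arguments with $(i,j)\in\Pi$. The local argument numbers always differ by $i-j$, so (d) pops until the stack is empty (these pops are absorbed), and then passes silently to $(w_hI^{f(i,j)},w_hI^{f(i,j)};\emptyset)$. From there, as in kind (var), we reach $\xi_hX_1\dots X_{f(i,j)}$ with $X_r=\Gamma\ulcorner(I,I;\emptyset)\urcorner e$, of type (i) with target $f(I,I)=I$. This matches $f(\mathrm{BT}(P),\mathrm{BT}(Q))=w_hI^{f(i,j)}$.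

**Step 3: in the infinite case the two terms are reduced in step.** This step sets up the bookkeeping for type (ii). No total over $\rho_\tau$ is ever a whnf, since totals are whr iterates of $P$ and $Q$. Hence (a), (c), (d), (e) never apply, because each would make a total over $\rho_\tau$ a whnf. For the same reason (b) applies only with $\rho_\tau\ne\emptyset$. So $\sigma_0$ is never touched, only (b) and (f) occur, (3) holds throughout, and each silent transition steps *both* terms. By (4), and since consecutive pushes are bounded by argument numbers, there are infinitely many silent transitions. After $s$ of them, the totals over $\rho_\tau$ are the $s$-th whr iterates of $P$ and $Q$; let $k_s$ and $l_s$ be their numbers of arguments.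

**Step 4: if $\rho_\tau=\emptyset$ infinitely often, both trees are $\bot$.** Consider two consecutive times with $\rho_\tau=\emptyset$. Either there is a single silent transition between them; by (3) with $m=0$ it gives a root contraction in the reduction of $\Gamma\ulcorner n\urcorner e$, and by (f) $\min(k_s,l_s)=1$ at that moment. Or there are a push, further transitions, and a final pop from $|\rho|=1$. This gives the root contraction $(\lambda z.\Gamma\ulcorner n'\urcorner e)R_1\to\Gamma\ulcorner n'\urcorner e$, at a moment when a local term is an abstraction and the stack part has one entry, so again $\min(k_s,l_s)=1$. By (4) a pop is followed by a step, so infinitely many different $s$ arise. Therefore $\Gamma\ulcorner n\urcorner e$ has a reduction with infinitely many root contractions and is mute by (W3), so $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)=\bot$. On the other side, $k_s=1$ for infinitely many $s$ or $l_s=1$ for infinitely many $s$, so $P$ or $Q$ is mute by (I3). One of the trees $\mathrm{BT}(P),\mathrm{BT}(Q)$ is $\bot$, so the pair is of kind ($\bot$), and $f(\mathrm{BT}(P),\mathrm{BT}(Q))=\bot$. The trees agree.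

**Step 5: if $\rho_\tau=\emptyset$ for a last time, both trees are applications with the right components.** The transition after that time must be a push, from $(AB,A'B';\sigma_0)$ with $P\to_w^*AB$ and $Q\to_w^*A'B'$, and the pair $(B,B')$ is never popped. From then on, the totals over the part of the stack above $(B,B')$ are the successive whr iterates of $A$ and $A'$. If one of these totals became an abstraction, the stack part would be exactly $(B,B')$, the local term would be an abstraction, and (b) would pop $(B,B')$, a contradiction. Neither becomes var-headed, since the totals over $\rho_\tau$ do not. So $A$ and $A'$ have infinite whr and are zero by (W1), and by (I2)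
$$\mathrm{BT}(P)=\mathrm{BT}(A)\,\mathrm{BT}(B),\qquad\mathrm{BT}(Q)=\mathrm{BT}(A')\,\mathrm{BT}(B').$$
The pair is of kind (app), because it is not $\bot$ and, by (I3), neither tree is var-headed. So $(\mathrm{BT}(A),\mathrm{BT}(A'))$ and $(\mathrm{BT}(B),\mathrm{BT}(B'))$ are admissible. By (3) and the push,
$$\Gamma\ulcorner n\urcorner e\twoheadrightarrow\bigl(\Gamma\ulcorner(A,A';(B,B')::\sigma_0)\urcorner e\bigr)\bigl(\Gamma\ulcorner(B,B';\emptyset)\urcorner e\bigr), \tag{5}$$
where the left component is of type (ii) and the right one of type (i). The reduction (5) begins with a $\to_w$-step, since the implementation of its first transition does. To conclude with (I2) that the tree of the left side is the application of the two component trees, we still need that the left component is zero.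

**Step 6: every $\Gamma\ulcorner n\urcorner e$ of type (ii) is zero.** This closes the last gap in Step 5. Suppose not. Among the terms of type (ii) that reduce to an abstraction, choose one, $\Gamma\ulcorner n\urcorner e$, with $h(\Gamma\ulcorner n\urcorner e)$ minimal, $h$ being the number of whr steps to an abstraction, as in (W2). It is not mute, so Step 4 does not apply and we are in Step 5. By (5), $\Gamma\ulcorner n\urcorner e\to_wX\twoheadrightarrow LR$ with $L$ of type (ii). By Church–Rosser $LR$ reduces to an abstraction, and by (W2)
$$h(LR)\le h(X)=h(\Gamma\ulcorner n\urcorner e)-1 .$$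
The whr of $LR$ must first bring $L$ to an abstraction and then contract at the root, so $L$ reduces to an abstraction and $h(L)<h(LR)<h(\Gamma\ulcorner n\urcorner e)$. This contradicts minimality.

Hence in Step 5 the left component is zero, and by (I2) $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)$ is the application of the trees of the two components of (5), both of which are instances of the Claim with targets $f(\mathrm{BT}(A),\mathrm{BT}(A'))^\xi$ and $f(\mathrm{BT}(B),\mathrm{BT}(B'))^\xi$. Their application is $f(\mathrm{BT}(P),\mathrm{BT}(Q))^\xi$. This proves Claim 8, hence Lemma 7 and Theorem B. $\blacksquare$
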